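
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{problem}{Problem E}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem*{claim}{Claim}
\theoremstyle{plain}
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}

\title{Directed covers with $\sigma$-cushioned closed refinements\\ and submetacompactness}


\begin{abstract}
We construct in ZFC a suborthocompact Hausdorff space that is not submetacompact, although every directed open cover of it has a $\sigma$-cushioned closed refinement. This answers a published question in the negative, both for arbitrary spaces and for suborthocompact ones. We also show that a space is submetacompact if and only if every directed open cover of it has a $\sigma$-cushioned closed refinement and the space satisfies a version of suborthocompactness in which countably many \emph{closed} sets witness the property. In particular the answer to the question is positive for orthocompact spaces.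
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces are assumed to be $T_1$. For a family $\mathcal G$ of subsets of a space $X$ and $x\in X$ we write
\[
(\mathcal G)_x=\{G\in\mathcal G:x\in G\},\qquad \operatorname{ord}(x,\mathcal G)=|(\mathcal G)_x|,\qquad \operatorname{St}(x,\mathcal G)=\bigcup(\mathcal G)_x .
\]
An \emph{open refinement} of an open cover $\mathcal U$ is an open cover each of whose members is contained in a member of $\mathcal U$; a \emph{closed refinement} is a cover by closed sets with the same property.

\paragraph{Covering properties.}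
A space is \emph{metacompact} if every open cover has an open refinement $\mathcal G$ with $\operatorname{ord}(x,\mathcal G)<\omega$ for all $x$. It is \emph{submetacompact} (or $\theta$-refinable) if every open cover $\mathcal U$ has a sequence $\{\mathcal G_n:n\in\omega\}$ of open refinements such that for each $x\in X$ there is $n$ with $\operatorname{ord}(x,\mathcal G_n)<\omega$. If $(\mathcal G)_x$ is finite, then $\bigcap(\mathcal G)_x$ is a neighborhood of $x$; keeping only this consequence, one calls $X$ \emph{orthocompact} if every open cover has an open refinement $\mathcal G$ with $x\in\operatorname{Int}\bigcap(\mathcal G)_x$ for all $x$, and \emph{suborthocompact} if every open cover has open refinements $\mathcal G_n$ $(n\in\omega)$ such that for each $x$ there is $n$ with $x\in\operatorname{Int}\bigcap(\mathcal G_n)_x$.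

\paragraph{Directed covers and cushioned families.}
An open cover $\mathcal U$ is \emph{directed} if for all $U_1,U_2\in\mathcal U$ there is $U_3\in\mathcal U$ with $U_1\cup U_2\subset U_3$. By induction, a set contained in the union of finitely many members of a directed cover is contained in a single member. The finite unions of members of any open cover form a directed open cover.

A family $\mathcal F$ of subsets of $X$ is \emph{closure-preserving} if $\operatorname{Cl}\bigcup\mathcal F'=\bigcup\{\operatorname{Cl}F:F\in\mathcal F'\}$ for every $\mathcal F'\subset\mathcal F$; for closed sets this means that all unions of subfamilies are closed. The family $\mathcal F$ is \emph{cushioned} in a cover $\mathcal U$ if one can assign to each $F\in\mathcal F$ some $U_F\in\mathcal U$ with $F\subset U_F$ such that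
\[
\operatorname{Cl}\Big(\bigcup\mathcal F'\Big)\subset\bigcup\{U_F:F\in\mathcal F'\}\qquad\text{for every }\mathcal F'\subset\mathcal F .
\]
So the closure of a union may be larger than the union, but only within the assigned members of $\mathcal U$. If $\mathcal F$ is a closure-preserving family of closed sets and each $F\in\mathcal F$ is contained in a member of $\mathcal U$, then $\mathcal F$ is cushioned in $\mathcal U$. A closed refinement $\mathcal F$ of $\mathcal U$ is \emph{$\sigma$-cushioned} if $\mathcal F=\bigcup_{n\in\omega}\mathcal F_n$ with each $\mathcal F_n$ cushioned in $\mathcal U$, and \emph{$\sigma$-closure-preserving} if $\mathcal F=\bigcup_{n\in\omega}\mathcal F_n$ with each $\mathcal F_n$ closure-preserving. We call $X$ \emph{$\sigma$-cushionable} if every directed open cover of $X$ has a $\sigma$-cushioned closed refinement.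

\paragraph{The question.}
We use the following theorem of Junnila.

\begin{theorem}[Junnila {\cite{Junnila}}]\label{thm:junnila}
A space is submetacompact if and only if every directed open cover of it has a $\sigma$-closure-preserving closed refinement.
\end{theorem}

Hence every submetacompact space is $\sigma$-cushionable, and the following question asks whether ``closure-preserving'' can be relaxed to ``cushioned'' in Theorem~\ref{thm:junnila}.

\begin{problem}[see \cite{ProblemE}]
If every directed open cover of a (suborthocompact) space $X$ has a $\sigma$-cushioned closed refinement, is $X$ submetacompact?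
\end{problem}

The question is posed for arbitrary spaces and also for suborthocompact ones. Two facts might suggest a positive answer, at least in the second case. The corresponding statement without ``$\sigma$'' is known: if $X$ is suborthocompact and every directed open cover of $X$ has a cushioned closed refinement, then $X$ is metacompact. And, as we shall see, the answer is indeed ``yes'' for orthocompact spaces. The answer to the problem is nevertheless ``no'' in both cases.

\begin{thmA}
In ZFC there is a Hausdorff space which is suborthocompact and $\sigma$-cushionable but not submetacompact.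
\end{thmA}

The second result says exactly what must be added. Note that $X$ is suborthocompact if and only if every open cover has open refinements $\mathcal G_n$ and sets $C_n\subset X$ $(n\in\omega)$ such that
\begin{equation}\label{eq:subortho}
\bigcup_nC_n=X\quad\text{and}\quad x\in\operatorname{Int}\bigcap(\mathcal G_n)_x\ \text{ for all } n\in\omega\text{ and } x\in C_n .
\end{equation}
We call $X$ \emph{closed-suborthocompact} if every open cover has open refinements $\mathcal G_n$ and \emph{closed} sets $C_n$ satisfying \eqref{eq:subortho}. An orthocompact space has this property, with $C_n=X$ for all $n$.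

\begin{thmB}
A space is submetacompact if and only if it is $\sigma$-cushionable and closed-suborthocompact. In particular, every orthocompact $\sigma$-cushionable space is submetacompact.
\end{thmB}

By Theorem~A, ``closed-suborthocompact'' cannot be weakened to ``suborthocompact'' in Theorem~B. Theorem~A makes no claim about regular spaces.

Section~\ref{sec:nbhd} rewrites cushioned refinements in terms of neighborhoods; both theorems are proved in this language. Section~\ref{sec:column} shows the idea behind Theorem~A on a single ``column,'' Sections~\ref{sec:space}--\ref{sec:notsub} contain the construction and its proof, and Section~\ref{sec:B} proves Theorem~B.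

\section{Cushioned refinements in terms of neighborhoods}\label{sec:nbhd}

In a $T_1$ space one may try to use a closed refinement consisting of singletons. The next lemma shows that nothing is lost, and that the problem becomes one about neighborhood assignments: from the point of view of $y$, one has to control the set of those $x$ whose chosen neighborhood contains $y$.

\begin{lemma}\label{lem:nbhd}
An open cover $\mathcal U$ of $X$ has a $\sigma$-cushioned closed refinement if and only if there are open sets $V_n(x)\ni x$ $(n\in\omega,\ x\in X)$ such that for every $y\in X$ there are $n\in\omega$ and $U\in\mathcal U$ with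
\[
\{x\in X:y\in V_n(x)\}\subset U .
\]
\end{lemma}

\begin{proof}
Suppose that the sets $V_n(x)$ are given. For each $y$ choose $n(y)\in\omega$ and $U_y\in\mathcal U$ with $\{x:y\in V_{n(y)}(x)\}\subset U_y$; then $y\in U_y$. Let $\mathcal F_n=\{\{y\}:n(y)=n\}$. As $X$ is $T_1$, $\bigcup_n\mathcal F_n$ is a closed refinement of $\mathcal U$. Each $\mathcal F_n$ is cushioned in $\mathcal U$ via $\{y\}\mapsto U_y$: if $Y'\subset\{y:n(y)=n\}$ and $x\in\operatorname{Cl}Y'$, then the neighborhood $V_n(x)$ of $x$ contains some $y\in Y'$, and so $x\in U_y$.

Conversely, let $\bigcup_n\mathcal F_n$ be a closed refinement of $\mathcal U$, and for each $n$ let $\mathcal F_n$ be cushioned in $\mathcal U$ via $F\mapsto U^n_F$. Put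
\[
V_n(x)=X\setminus\operatorname{Cl}\bigcup\{F\in\mathcal F_n:x\notin U^n_F\}.
\]
The closure is contained in $\bigcup\{U^n_F:F\in\mathcal F_n,\ x\notin U^n_F\}$, which does not contain $x$, so $x\in V_n(x)$. Given $y$, choose $n$ and $F\in\mathcal F_n$ with $y\in F$. If $y\in V_n(x)$, then $x\in U^n_F$, since otherwise $F$ would be disjoint from $V_n(x)$. Thus $\{x:y\in V_n(x)\}\subset U^n_F$.
\end{proof}

The next proposition states what we shall verify for the space of Theorem~A. It shows how the same neighborhoods take care of both covering properties.

\begin{proposition}\label{prop:criterion}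
Let $X$ be a space and $S$ a nonempty countable set. Suppose that for every choice of open sets $W(x)\ni x$ $(x\in X)$ there are open sets $V_s(x)\ni x$ $(x\in X,\ s\in S)$ such that, with $R_s(y)=\{x\in X:y\in V_s(x)\}$,
\begin{itemize}
\item[$(\alpha)$] for every non-isolated $y$ there is $s\in S$ with $R_s(y)=\{y\}$;
\item[$(\beta)$] for every isolated $y$ there are $s\in S$ and a finite set $T\subset X$ with $R_s(y)\subset\bigcup_{x\in T}W(x)$.
\end{itemize}
Then $X$ is $\sigma$-cushionable and suborthocompact.
\end{proposition}

\begin{proof}
Enumerating $S$ by $\omega$ (with repetitions if necessary), we may use $S$ in place of $\omega$ as an index set. Let $\mathcal W$ be an open cover, choose $W(x)\in\mathcal W$ with $x\in W(x)$, and take sets $V_s(x)$ as in the hypothesis.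

If $\mathcal W$ is directed, then by $(\alpha)$ and $(\beta)$ every $y$ has some $s$ for which $R_s(y)$ is contained in a finite union of members of $\mathcal W$, and hence in one member. By Lemma~\ref{lem:nbhd}, $\mathcal W$ has a $\sigma$-cushioned closed refinement.

For an arbitrary $\mathcal W$ let $\mathcal G_s=\{V_s(x)\cap W(x):x\in X\}$, an open refinement of $\mathcal W$. If $y$ is not isolated, take $s$ from $(\alpha)$: the only member of $\mathcal G_s$ containing $y$ is the open set $V_s(y)\cap W(y)$, so $y\in\operatorname{Int}\bigcap(\mathcal G_s)_y$. If $y$ is isolated, then $y\in\operatorname{Int}\bigcap(\mathcal G_s)_y$ for every $s$. So $X$ is suborthocompact.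
\end{proof}

Thus isolated points cost nothing for suborthocompactness, whereas submetacompactness requires that they, too, lie in only finitely many members of some $\mathcal G_n$. For an isolated point $y$ the condition $(\beta)$ asks for less: $R_s(y)$ may be infinite, as long as finitely many of the sets $W(x)$ cover it. The space will exploit this gap.

\section{The mechanism in one column}\label{sec:column}

This section explains the idea; of its contents, only the notation is needed later. Let $\omega^{<\omega}$ be the set of finite sequences of natural numbers, let $|\sigma|$ denote the length of $\sigma$, and write $\sigma\subset\tau$ if $\tau$ (finite or infinite) extends $\sigma$. Let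
\[
\mathrm{Ev}=\{\sigma\in\omega^{<\omega}:|\sigma|\text{ is even}\}.
\]
Consider points $p(\sigma)$ for $\sigma\in\mathrm{Ev}$, points $q(\tau)$ for $\tau\in\omega^{<\omega}$ of odd length, and isolated points $m\in\omega^\omega$. For $a\in\omega$ and $u:\mathrm{Ev}\to\omega$ let
\begin{align*}
C_a(\sigma)&=\{q(\tau):\sigma\subsetneq\tau,\ \tau(|\sigma|)\ge a\},\\
E_u(\tau)&=\{m\in\omega^\omega:\tau\subset m,\ m(i)\ge u(m{\restriction}i)\text{ for some even }i\}.
\end{align*}
Declare a set open if with each $p(\sigma)$ it contains some $C_a(\sigma)$ and with each $q(\tau)$ some $E_u(\tau)$. The only points $q(\tau)$ that can have $m$ in $E_u(\tau)$ are the points $q(m{\restriction}n)$, $n$ odd.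

\begin{lemma}\label{lem:column}
\begin{itemize}
\item[(i)] Let functions $u_\tau:\mathrm{Ev}\to\omega$ be given for all $\tau$ of odd length. Then there is $m\in\omega^\omega$ with $m\in E_{u_\tau}(\tau)$ for every $\tau\subset m$ of odd length.
\item[(ii)] Let $a:\mathrm{Ev}\to\omega$ and let $m\in E_a(\tau)$ for some $\tau$. Then there is an even $i_0$ such that $q(m{\restriction}n)\in C_{a(m{\restriction}i_0)}(m{\restriction}i_0)$ for all odd $n>i_0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Define $m$ recursively: $m(i)=0$ for odd $i$, and $m(i)=\max(\{0\}\cup\{u_{m{\restriction}n}(m{\restriction}i):n<i\text{ odd}\})$ for even $i$. For $\tau=m{\restriction}n$ with $n$ odd, the even number $i=n+1$ shows that $m\in E_{u_\tau}(\tau)$.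

(ii) By definition of $E_a(\tau)$ there is an even $i_0$ with $m(i_0)\ge a(m{\restriction}i_0)$. For odd $n>i_0$ the sequence $m{\restriction}n$ properly extends $m{\restriction}i_0$, and its value at $i_0$ is $m(i_0)$.
\end{proof}

For instance, let $a(\sigma)=1$ for all $\sigma$. A sequence $m$ vanishing at all even places lies in no $E_a(\tau)$; for any other $m$, if $i_0$ is the first even place with $m(i_0)\ge1$, then all $q(m{\restriction}n)$ with $n>i_0$ odd lie in $C_1(m{\restriction}i_0)$.

Part (i) works against point-finiteness: however small the neighborhoods of the points $q(\tau)$ are, some $m$ lies in infinitely many of them. Part (ii) works for condition $(\beta)$: if neighborhoods $W(p(\sigma))\supset C_{a(\sigma)}(\sigma)$ are given, then we can choose the neighborhoods $\{q(\tau)\}\cup E_a(\tau)$ of the points $q(\tau)$, and for each $m$ almost all points $q(\tau)$ whose neighborhood contains $m$ are caught by \emph{one} set $W(p(m{\restriction}i_0))$.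

One column is not enough, because (ii) also defeats (i): an open refinement may use the single set $W(p(m{\restriction}i_0))$ as a member around almost all of the points $q(m{\restriction}n)$, and then (i) does not give infinitely many members. To separate the two effects we take $\omega_1$ columns over one \emph{countable} set $Q$ of points $q$. Column $\zeta$ has its own points $p(\zeta,\sigma)$ and isolated points $(\zeta,m)$, and it uses only those points of $Q$ whose sequence has its length in a certain infinite set $A_\zeta$. A branch $m$ of column $\zeta$ thus meets $Q$ in one point for each $n\in A_\zeta$.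

The cover without good refinements will consist of sets $U_\xi$ $(\xi<\omega_1)$ and of sets that contain no points $p$ and only one point of $Q$. The set $U_\xi$ contains the points $p$ of the columns $\le\xi$ but, for each $\zeta>\xi$, only finitely many of the points of $Q$ on any given branch of column $\zeta$. Given a sequence of open refinements, we select from each of them one member around each point of $Q$. These are only countably many sets, so those that lie in some $U_\xi$ do so with $\xi$ below a fixed $\zeta<\omega_1$; in column $\zeta$ the construction in (i) then does give infinitely many members. On the other hand $(\beta)$ can be satisfied, because for a point $(\zeta,m)$ we may use the points $p(\zeta,\sigma)$ of the same column.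

There is one more difficulty. In $(\beta)$ the set $R_s(y)$ contains points $p$ as well as points $q$: a neighborhood of $p(\xi,\sigma)$ contains points of $Q$, and with them isolated points $(\zeta,m)$ of other columns. Such $p(\xi,\sigma)$ with long $\sigma$ must be caught by $W(p(\zeta,m{\restriction}i_0))$ too. So we let $p(\xi,\rho)$ for $\xi<\zeta$ be close to $p(\zeta,\sigma)$, in the same sense as points of $Q$ are, and we let neighborhoods of points of $Q$ omit any countable set of columns, which makes it possible to have $\xi<\zeta$ in the situation just described. The points $p(\xi,\sigma)$ for the finitely many short $\sigma\subset m$ will be excluded with the help of the index $s$.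

\section{The space}\label{sec:space}

\subsection{An almost increasing family}

Write $A\subset^*B$ if $A\setminus B$ is finite, and let $O$ be the set of odd natural numbers. We need sets $B_{\xi+1}$ that almost contain $A_\eta$ for $\eta\le\xi$ and are almost disjoint from $A_\zeta$ for $\zeta>\xi$; the points of $Q$ in $U_\xi$ will be those whose sequence has its length in $B_{\xi+1}$.

\begin{lemma}\label{lem:tower}
There are $B_\xi\subset O$ $(\xi<\omega_1)$ with $O\setminus B_\xi$ infinite, $B_\eta\subset^*B_\xi$ for $\eta<\xi$, and $A_\xi=B_{\xi+1}\setminus B_\xi$ infinite. For such a family the following hold.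
\begin{itemize}
\item[(i)] If $\eta\le\xi$, then $A_\eta\setminus B_{\xi+1}$ is finite.
\item[(ii)] If $\zeta>\xi$, then $A_\zeta\cap B_{\xi+1}$ is finite.
\end{itemize}
\end{lemma}

\begin{proof}
Put $B_0=\emptyset$. Given $B_\xi$, let $B_{\xi+1}$ be the union of $B_\xi$ and an infinite subset of $O\setminus B_\xi$ whose complement in $O\setminus B_\xi$ is infinite; then $B_\eta\subset^*B_\xi\subset B_{\xi+1}$ for $\eta<\xi$. Let $\lambda=\sup_n\xi_n$ be a limit, with $\xi_n$ strictly increasing. Since $B_{\xi_0}\cup\dots\cup B_{\xi_n}\subset^*B_{\xi_n}$ and $O\setminus B_{\xi_n}$ is infinite, we can pick $k_0<k_1<\cdots$ with $k_n\in O\setminus(B_{\xi_0}\cup\dots\cup B_{\xi_n})$. Put $B_\lambda=O\setminus\{k_n:n\in\omega\}$. As $k_j\notin B_{\xi_n}$ for $j\ge n$, we have $B_{\xi_n}\setminus B_\lambda\subset\{k_j:j<n\}$. If $\eta<\lambda$, then $\eta<\xi_n$ for some $n$, and $B_\eta\subset^*B_{\xi_n}\subset^*B_\lambda$.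

(i) $A_\eta\subset B_{\eta+1}\subset^*B_{\xi+1}$. (ii) $A_\zeta\cap B_\zeta=\emptyset$ and $B_{\xi+1}\subset^*B_\zeta$, as $\xi+1\le\zeta$.
\end{proof}

Fix $B_\xi$ and $A_\xi$ as in the lemma, and fix distinct $r_\xi\in2^\omega$ $(\xi<\omega_1)$.

\subsection{Points and topology}

Let $X=P\cup Q\cup D$ be the disjoint union of
\begin{align*}
P&=\{p(\xi,\sigma):\xi<\omega_1,\ \sigma\in\mathrm{Ev}\},\\
Q&=\{q(t,\tau):t\in2^n,\ \tau\in\omega^n,\ n\text{ odd}\},\\
D&=\omega_1\times\omega^\omega .
\end{align*}
The set $Q$ is countable. Let $\Phi$ be the set of all functions $u:\omega_1\times\mathrm{Ev}\to\omega$. For $u\in\Phi$ put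
\[
D_u=\{(\zeta,m)\in D:m(i)\ge u(\zeta,m{\restriction}i)\text{ for some even }i\};
\]
for the zero function this is $D_0=D$. For $a,N,c\in\omega$, $\gamma<\omega_1$ and $u\in\Phi$ let
\begin{align*}
C_{a,N}(\xi,\sigma)={}&\{q(t,\tau):|\tau|\in A_\xi,\ |\tau|\ge N,\ t\subset r_\xi,\ \sigma\subsetneq\tau,\ \tau(|\sigma|)\ge a\}\\
&\cup\{p(\eta,\rho):\eta<\xi,\ r_\eta{\restriction}N=r_\xi{\restriction}N,\ \sigma\subsetneq\rho,\ \rho(|\sigma|)\ge a\},\\
E_{\gamma,c,u}(t,\tau)={}&\{(\zeta,m)\in D_u:\zeta>\gamma,\ |\tau|\in A_\zeta,\ t\subset r_\zeta,\ \tau\subset m,\ m(|\tau|)\ge c\}.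
\end{align*}
A set $G\subset X$ is \emph{open} if for every $p(\xi,\sigma)\in G$ some $C_{a,N}(\xi,\sigma)$ is contained in $G$, and for every $q(t,\tau)\in G$ some $E_{\gamma,c,u}(t,\tau)$ is contained in $G$. The sets $C$ and $E$ decrease when their parameters increase (for $u$, pointwise), so the intersection of two open sets is open, and this is a topology. Every subset of $D$ is open; in particular the points of $D$ are isolated. Every set $\{q(t,\tau)\}\cup E_{\gamma,c,u}(t,\tau)$ is open.

Compared with Section~\ref{sec:column}, the new ingredients have the following purposes. The sets $A_\xi$ separate the columns, as explained there. The points $p(\eta,\rho)$ in $C_{a,N}(\xi,\sigma)$ and the parameter $\gamma$ are there for the sake of $(\beta)$. A point of $Q$ knows only a finite part $t$ of $r_\xi$, so that $Q$ is countable, but $r_\xi$ and the parameter $N$ allow us to separate $p(\xi,\sigma)$ from $p(\eta,\sigma)$. The parameter $c$ is used only to obtain a Hausdorff space.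

We need neighborhoods of the points of $P$ that are visibly open. For $a,N\in\omega$, $\gamma<\omega_1$ and $u\in\Phi$ let $H_{a,N,\gamma,u}(\xi,\sigma)$ consist of $p(\xi,\sigma)$ and
\begin{itemize}
\item all $p(\eta,\rho)$ with $\eta<\xi$, $r_\eta{\restriction}N=r_\xi{\restriction}N$, $\sigma\subsetneq\rho$, $\rho(|\sigma|)\ge a$;
\item all $q(t,\tau)$ with $r_\xi{\restriction}N\subset t$, $\sigma\subsetneq\tau$, $\tau(|\sigma|)\ge a$;
\item all $(\zeta,m)\in D_u$ with $\zeta>\gamma$, $r_\zeta{\restriction}N=r_\xi{\restriction}N$, $\sigma\subset m$, $m(|\sigma|)\ge a$.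
\end{itemize}

\begin{lemma}\label{lem:H}
Each set $H=H_{a,N,\gamma,u}(\xi,\sigma)$ is open.
\end{lemma}

\begin{proof}
At $p(\xi,\sigma)$ we have $C_{a,N}(\xi,\sigma)\subset H$: if $q(t,\tau)\in C_{a,N}(\xi,\sigma)$, then $t\subset r_\xi$ has length $|\tau|\ge N$, so $r_\xi{\restriction}N\subset t$; the other conditions are the same.

Let $p(\eta,\rho)\in H$ with $\eta<\xi$. Then $C_{0,N}(\eta,\rho)\subset H$. Indeed, if $q(t,\tau)$ is in this set, then $t\supset r_\eta{\restriction}N=r_\xi{\restriction}N$, $\sigma\subsetneq\rho\subsetneq\tau$ and $\tau(|\sigma|)=\rho(|\sigma|)\ge a$. If $p(\eta',\rho')$ is in it, then $\eta'<\eta<\xi$, $r_{\eta'}{\restriction}N=r_\eta{\restriction}N=r_\xi{\restriction}N$, $\sigma\subsetneq\rho\subsetneq\rho'$ and $\rho'(|\sigma|)=\rho(|\sigma|)\ge a$.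

Let $q(t,\tau)\in H$. Then $E_{\gamma,0,u}(t,\tau)\subset H$: if $(\zeta,m)$ is in this set, then $(\zeta,m)\in D_u$, $\zeta>\gamma$, $r_\zeta\supset t\supset r_\xi{\restriction}N$, $\sigma\subset\tau\subset m$ and $m(|\sigma|)=\tau(|\sigma|)\ge a$.
\end{proof}

\begin{lemma}\label{lem:hausdorff}
$X$ is a Hausdorff space.
\end{lemma}

\begin{proof}
Call $\sigma$, $\tau$ and $m$ the \emph{sequence} of the points $p(\xi,\sigma)$, $q(t,\tau)$ and $(\zeta,m)$, respectively, and call $r_\xi$, $t$ and $r_\zeta$ their \emph{code}. To $x\in P\cup Q$ with sequence $\sigma$ we assign the open neighborhoods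
\[
M_{a,N,\gamma}(x)=\begin{cases}H_{a,N,\gamma,0}(\xi,\sigma)&\text{if }x=p(\xi,\sigma),\\ \{x\}\cup E_{\gamma,a,0}(t,\sigma)&\text{if }x=q(t,\sigma).\end{cases}
\]
In both cases the sequence of every point of $M_{a,N,\gamma}(x)$ extends $\sigma$, and if the point is not $x$ itself, then the extension is proper and has value at least $a$ at $|\sigma|$. If $x\in P$, the codes of all points of $M_{a,N,\gamma}(x)$ have length at least $N$ and agree with the code of $x$ on the first $N$ places; if $x=q(t,\sigma)$, the codes of all points of $M_{a,N,\gamma}(x)$ extend $t$.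

Let $d=(\zeta,m)\in D$ and $x\ne d$. If $x\in D$, use $\{d\}$ and $\{x\}$; otherwise use $\{d\}$ and $M_{0,0,\zeta}(x)$, all of whose points in $D$ have first coordinate greater than $\zeta$.

Let $x,x'\in P\cup Q$ be distinct, with sequences $\sigma,\sigma'$.

If $|\sigma|<|\sigma'|$, consider $M_{a,0,0}(x)$ with $a=\sigma'(|\sigma|)+1$, and $M_{0,0,0}(x')$. The sequence of a common point $w$ extends $\sigma'$, so it is longer than $\sigma$ and has the value $\sigma'(|\sigma|)<a$ at $|\sigma|$. The former gives $w\ne x$, and then the latter contradicts $w\in M_{a,0,0}(x)$. The case $|\sigma'|<|\sigma|$ is symmetric.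

If $|\sigma|=|\sigma'|$ and $\sigma\ne\sigma'$, then no sequence extends both, and $M_{0,0,0}(x)\cap M_{0,0,0}(x')=\emptyset$.

If $\sigma=\sigma'$, then $x,x'$ are both in $Q$ or both in $P$, by parity of the length. If $x=q(t,\sigma)$ and $x'=q(t',\sigma)$, then $t\ne t'$ have the same length, so no code extends both, and again $M_{0,0,0}(x)\cap M_{0,0,0}(x')=\emptyset$. If $x=p(\xi,\sigma)$ and $x'=p(\eta,\sigma)$ with $\xi\ne\eta$, choose $N$ with $r_\xi{\restriction}N\ne r_\eta{\restriction}N$; then $M_{0,N,0}(x)\cap M_{0,N,0}(x')=\emptyset$.
\end{proof}

\section{The space is $\sigma$-cushionable and suborthocompact}\label{sec:cushion}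

We verify the hypothesis of Proposition~\ref{prop:criterion} with $S=\omega^{<\omega}$. An index $s\in S$ should be thought of as a guess of an initial part of the sequence of a point $y$ (with all values raised by $1$). If the guess is correct, it excludes from $R_s(y)$ all $p(\xi,\sigma)\ne y$ with $|\sigma|<|s|$.

\begin{lemma}\label{lem:main}
For each $x\in X$ let $W(x)$ be an open set containing $x$. There are open sets $V_s(x)\ni x$ $(x\in X,\ s\in\omega^{<\omega})$ such that, with $R_s(y)=\{x\in X:y\in V_s(x)\}$:
\begin{itemize}
\item[$(\alpha)$] if $y\in P\cup Q$, then $R_s(y)=\{y\}$ for some $s$;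
\item[$(\beta)$] if $y\in D$, then $R_s(y)\subset\bigcup_{x\in T}W(x)$ for some $s$ and some finite $T\subset X$.
\end{itemize}
\end{lemma}

\begin{proof}
For each $(\xi,\sigma)\in\omega_1\times\mathrm{Ev}$ choose $u(\xi,\sigma),N(\xi,\sigma)\in\omega$ with
\[
C_{u(\xi,\sigma),N(\xi,\sigma)}(\xi,\sigma)\subset W(p(\xi,\sigma)).
\]
This defines a function $u\in\Phi$; as in Lemma~\ref{lem:column}(ii), the same function serves as the parameter $u$ in neighborhoods of points of $Q$. For $s\in\omega^{<\omega}$ and $\sigma\in\mathrm{Ev}$ let $a_s(\sigma)=s(|\sigma|)$ if $|\sigma|<|s|$, and $a_s(\sigma)=0$ otherwise. Put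
\begin{align*}
V_s(d)&=\{d\}\qquad(d\in D),\\
V_s(q(t,\tau))&=\{q(t,\tau)\}\cup E_{0,0,u}(t,\tau),\\
V_s(p(\xi,\sigma))&=H_{a_s(\sigma),\,|s|,\,\xi,\,u}(\xi,\sigma).
\end{align*}
These sets are open, the last ones by Lemma~\ref{lem:H}.

$(\alpha)$ Let $y=q(t,\tau)$ or $y=p(\eta,\tau)$. Let $|s|=|\tau|$ and $s(i)=\tau(i)+1$ for $i<|\tau|$. Suppose that $x\ne y$ and $y\in V_s(x)$. Since $V_s(x)\setminus\{x\}\subset D$ for $x\in Q\cup D$, we have $x=p(\xi,\sigma)$ for some $(\xi,\sigma)$, and then $\sigma\subsetneq\tau$ and $\tau(|\sigma|)\ge a_s(\sigma)=s(|\sigma|)=\tau(|\sigma|)+1$, a contradiction.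

$(\beta)$ Let $y=(\zeta,m)$. If $y\notin D_u$, then $y\notin V_s(x)$ for all $x\ne y$, so $R_s(y)=\{y\}\subset W(y)$ for every $s$. Let $y\in D_u$. Fix an even $i_0$ with $m(i_0)\ge u(\zeta,m{\restriction}i_0)$ and put
\[
p^*=p(\zeta,m{\restriction}i_0),\quad a^*=u(\zeta,m{\restriction}i_0),\quad N^*=N(\zeta,m{\restriction}i_0),\quad C^*=C_{a^*,N^*}(\zeta,m{\restriction}i_0).
\]
Thus $m(i_0)\ge a^*$ and $C^*\subset W(p^*)$. Let $l=\max(i_0+1,N^*)$ and $s=\langle m(0)+1,\dots,m(l-1)+1\rangle$. Let $x\in R_s(y)$, $x\ne y$. Then $x\in P\cup Q$.

\emph{Case $x=p(\xi,\sigma)$.} The membership $y\in V_s(x)$ says that $\zeta>\xi$, $r_\zeta{\restriction}l=r_\xi{\restriction}l$, $\sigma\subset m$ and $m(|\sigma|)\ge a_s(\sigma)$, since $y\in D_u$. If $|\sigma|<l$, then $a_s(\sigma)=m(|\sigma|)+1$, which is impossible. So $|\sigma|\ge l>i_0$. Hence $m{\restriction}i_0\subsetneq\sigma$ and $\sigma(i_0)=m(i_0)\ge a^*$. Since also $\xi<\zeta$ and $r_\xi{\restriction}N^*=r_\zeta{\restriction}N^*$, we conclude that $x\in C^*\subset W(p^*)$.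

\emph{Case $x=q(t,\tau)$.} With $n=|\tau|$ we have $n\in A_\zeta$, $t=r_\zeta{\restriction}n$ and $\tau=m{\restriction}n$. If $n\ge l$, then $n\ge N^*$, $m{\restriction}i_0\subsetneq\tau$ and $\tau(i_0)=m(i_0)\ge a^*$, so $x\in C^*\subset W(p^*)$. If $n<l$, then $x$ is one of the finitely many points $q(r_\zeta{\restriction}n,m{\restriction}n)$ with $n<l$ odd.

Hence $R_s(y)\subset\bigcup_{x\in T}W(x)$ for $T=\{p^*,y\}\cup\{q(r_\zeta{\restriction}n,m{\restriction}n):n<l\text{ odd}\}$.
\end{proof}

The choice $\gamma=\xi$ in the definition of $V_s(p(\xi,\sigma))$ was used in the first case: it guarantees that $p(\xi,\sigma)$ comes from a column below that of $p^*$.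

\begin{proposition}\label{prop:positive}
$X$ is $\sigma$-cushionable and suborthocompact.
\end{proposition}

\begin{proof}
The points of $D$ are isolated, so every non-isolated point lies in $P\cup Q$. If some point $y$ of $P\cup Q$ happens to be isolated, then $(\alpha)$ of Lemma~\ref{lem:main} gives $R_s(y)=\{y\}\subset W(y)$ for some $s$. Thus Lemma~\ref{lem:main} yields the hypothesis of Proposition~\ref{prop:criterion}.
\end{proof}

\section{The space is not submetacompact}\label{sec:notsub}

For $\xi<\omega_1$ let
\[
U_\xi=\{p(\eta,\sigma):\eta\le\xi,\ \sigma\in\mathrm{Ev}\}\cup\{q(t,\tau)\in Q:|\tau|\in B_{\xi+1}\}\cup D .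
\]
This set is open. Indeed, if $\eta\le\xi$, then by Lemma~\ref{lem:tower}(i) there is $N$ such that every element of $A_\eta$ that is at least $N$ belongs to $B_{\xi+1}$, and so $C_{0,N}(\eta,\sigma)\subset U_\xi$; at points of $Q$ use $D\subset U_\xi$. Hence
\[
\mathcal U=\{U_\xi:\xi<\omega_1\}\cup\{\{y\}\cup D:y\in Q\}
\]
is an open cover of $X$.

\begin{proposition}\label{prop:negative}
For every sequence $\{\mathcal G_k:k\in\omega\}$ of open refinements of $\mathcal U$ there is $d\in D$ such that $\operatorname{ord}(d,\mathcal G_k)$ is infinite for all $k$. Hence $X$ is not submetacompact.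
\end{proposition}

\begin{proof}
For $k\in\omega$ and $y=q(t,\tau)\in Q$ choose $G_k(y)\in\mathcal G_k$ with $y\in G_k(y)$, and then $\gamma_{k,y}<\omega_1$, $c_{k,y}\in\omega$ and $u_{k,y}\in\Phi$ with
\[
E_{\gamma_{k,y},\,c_{k,y},\,u_{k,y}}(t,\tau)\subset G_k(y).
\]
If $G_k(y)$ is contained in some $U_\xi$, choose such a $\xi$ and call it $\xi_{k,y}$. Otherwise $G_k(y)\subset\{y'\}\cup D$ for some $y'\in Q$, and $y'=y$ because $y\in G_k(y)$.

As $Q$ is countable, there is $\zeta<\omega_1$ greater than all $\gamma_{k,y}$ and all $\xi_{k,y}$. In column $\zeta$ we repeat the construction of Lemma~\ref{lem:column}(i), for all $k$ at the same time. Define $m\in\omega^\omega$ recursively, writing $y_n=q(r_\zeta{\restriction}n,m{\restriction}n)$ for odd $n$; this point depends only on $m{\restriction}n$. Let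
\begin{align*}
m(i)&=\max\{c_{k,y_i}:k\le i\}&&\text{for odd }i,\\
m(i)&=\max\big(\{0\}\cup\{u_{k,y_n}(\zeta,m{\restriction}i):k\le i,\ n<i\text{ odd}\}\big)&&\text{for even }i.
\end{align*}
Let $d=(\zeta,m)$ and fix $k\in\omega$.

\emph{If $n\in A_\zeta$ and $n\ge k$, then $d\in G_k(y_n)$.} We have $\zeta>\gamma_{k,y_n}$, $n\in A_\zeta$, $r_\zeta{\restriction}n\subset r_\zeta$ and $m{\restriction}n\subset m$. Since $n$ is odd and $k\le n$, $m(n)\ge c_{k,y_n}$. For the even number $i=n+1$ we have $m(i)\ge u_{k,y_n}(\zeta,m{\restriction}i)$, so $d\in D_{u_{k,y_n}}$. Thus $d\in E_{\gamma_{k,y_n},c_{k,y_n},u_{k,y_n}}(r_\zeta{\restriction}n,m{\restriction}n)\subset G_k(y_n)$.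

\emph{The map $n\mapsto G_k(y_n)$ is finite-to-one on $A_\zeta$.} Let $j\in A_\zeta$ and $G=G_k(y_j)$. Suppose first that $\xi=\xi_{k,y_j}$ is defined. Then $\xi<\zeta$. If $n\in A_\zeta$ and $G_k(y_n)=G$, then $y_n\in G\subset U_\xi$, so $n\in A_\zeta\cap B_{\xi+1}$, and this set is finite by Lemma~\ref{lem:tower}(ii). If $\xi_{k,y_j}$ is not defined, then $G\subset\{y_j\}\cup D$, so $G_k(y_n)=G$ only for $n=j$.

Since $\{n\in A_\zeta:n\ge k\}$ is infinite, it follows that $d$ lies in infinitely many members of $\mathcal G_k$. As $k$ was arbitrary, no sequence of open refinements of $\mathcal U$ is as in the definition of submetacompactness.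
\end{proof}

Lemma~\ref{lem:hausdorff} and Propositions~\ref{prop:positive} and~\ref{prop:negative} prove Theorem~A. So Problem~E has a negative answer for suborthocompact spaces, and therefore also for arbitrary spaces.

\section{When the answer is positive}\label{sec:B}

We now prove Theorem~B.

\begin{proof}[Proof of necessity]
Let $X$ be submetacompact. By Theorem~\ref{thm:junnila} every directed open cover $\mathcal U$ has a $\sigma$-closure-preserving closed refinement, and this refinement is $\sigma$-cushioned in $\mathcal U$. So $X$ is $\sigma$-cushionable.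

Given an open cover, take open refinements $\mathcal G_n$ as in the definition of submetacompactness, and put $C_{n,j}=\{x:\operatorname{ord}(x,\mathcal G_n)\le j\}$ for $j\in\omega$. If $x\notin C_{n,j}$, then the intersection of some $j+1$ members of $\mathcal G_n$ containing $x$ is a neighborhood of $x$ missing $C_{n,j}$; so $C_{n,j}$ is closed. The sets $C_{n,j}$ cover $X$, and for $x\in C_{n,j}$ the set $\bigcap(\mathcal G_n)_x$ is a finite intersection of open sets. Pairing $\mathcal G_n$ with each $C_{n,j}$ we see that $X$ is closed-suborthocompact.
\end{proof}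

For sufficiency we again use Junnila's theorem, so we have to produce closure-preserving families. The plan has two steps, each using closed-suborthocompactness once. First, Lemma~\ref{lem:nbhd} controls, for a given $y$, the set of points $x$ with $y\in V(x)$; we need control of the union of the sets $V(x)$ containing $y$, that is, of a star. If $V(x)$ is contained in every $G\in\mathcal G$ containing $x$, then $x\in G$ implies $V(x)\subset G$, and control of the points gives control of the star. Second, for a cover $\mathcal V$, the sets $\{y:\operatorname{St}(y,\mathcal V)\subset U\}$ are closed and form a closure-preserving family, provided that every $y$ has a neighborhood whose points lie in all members of $\mathcal V$ containing $y$. This again is what $y\in\operatorname{Int}\bigcap(\mathcal V)_y$ provides. Since these conditions are available only on the closed sets of \eqref{eq:subortho}, the construction is carried out on each of these sets separately.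

\begin{proof}[Proof of sufficiency]
Let $X$ be $\sigma$-cushionable and closed-suborthocompact, and let $\mathcal U$ be a directed open cover of $X$. Take open refinements $\mathcal G_n$ of $\mathcal U$ and closed sets $C_n$ $(n\in\omega)$ satisfying \eqref{eq:subortho}.

\emph{First step.} Let $\mathcal G_n^F$ be the family of all unions of finitely many members of $\mathcal G_n$. It is a directed open cover, and since $\mathcal U$ is directed, each of its members is contained in a member of $\mathcal U$. As $X$ is $\sigma$-cushionable, $\mathcal G_n^F$ has a $\sigma$-cushioned closed refinement. So by Lemma~\ref{lem:nbhd} there are open sets $V_{n,k}(x)\ni x$ $(k\in\omega,\ x\in X)$ such that for every $y$ there are $k$ and $H\in\mathcal G_n^F$ with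
\begin{equation}\label{eq:H}
\{x\in X:y\in V_{n,k}(x)\}\subset H .
\end{equation}
For $x\in C_n$ let
\[
V'_{n,k}(x)=V_{n,k}(x)\cap\operatorname{Int}\bigcap(\mathcal G_n)_x ,
\]
an open neighborhood of $x$, and let $\mathcal V_{n,k}=\{V'_{n,k}(x):x\in C_n\}\cup\{X\setminus C_n\}$. As $C_n$ is closed, this is an open cover of $X$.

\begin{claim}
If $y\in C_n$, $k\in\omega$ and $H\in\mathcal G_n^F$ satisfy \eqref{eq:H}, then $\operatorname{St}(y,\mathcal V_{n,k})\subset H$.
\end{claim}

A member of $\mathcal V_{n,k}$ containing $y$ is not $X\setminus C_n$, so it is of the form $V'_{n,k}(x)$ with $x\in C_n$. By \eqref{eq:H}, $x\in H$. Now $H$ is a finite union of members of $\mathcal G_n$; let $G$ be one of them with $x\in G$. Then $V'_{n,k}(x)\subset\bigcap(\mathcal G_n)_x\subset G\subset H$. This proves the claim.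

\emph{Second step.} For each $(n,k)$ take open refinements $\mathcal V_{n,k,j}$ of $\mathcal V_{n,k}$ and closed sets $C_{n,k,j}$ $(j\in\omega)$ satisfying the analogue of \eqref{eq:subortho}. For $U\in\mathcal U$ put
\[
K_{n,k,j,U}=\{y\in C_n\cap C_{n,k,j}:\operatorname{St}(y,\mathcal V_{n,k,j})\subset U\}.
\]
As $y\in\operatorname{St}(y,\mathcal V_{n,k,j})$, we have $K_{n,k,j,U}\subset U$.

For fixed $n,k,j$ all unions of subfamilies of $\{K_{n,k,j,U}:U\in\mathcal U\}$ are closed. To see this, let $\mathcal U'\subset\mathcal U$ and $y\notin\bigcup_{U\in\mathcal U'}K_{n,k,j,U}$. If $y\notin C_n\cap C_{n,k,j}$, then the complement of this closed set is a neighborhood of $y$ missing the union. If $y\in C_n\cap C_{n,k,j}$, then for each $U\in\mathcal U'$ there is $G_U\in(\mathcal V_{n,k,j})_y$ not contained in $U$. Since $y\in C_{n,k,j}$, the set $\operatorname{Int}\bigcap(\mathcal V_{n,k,j})_y$ is a neighborhood of $y$. Each of its points lies in all the sets $G_U$, so it belongs to no $K_{n,k,j,U}$ with $U\in\mathcal U'$. Hence the sets $K_{n,k,j,U}$ are closed and, for fixed $n,k,j$, form a closure-preserving family.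

It remains to see that all these sets together cover $X$. Given $y$, choose $n$ with $y\in C_n$, then $k$ and $H\in\mathcal G_n^F$ satisfying \eqref{eq:H}, and then $j$ with $y\in C_{n,k,j}$. As $\mathcal V_{n,k,j}$ refines $\mathcal V_{n,k}$, the claim gives
\[
\operatorname{St}(y,\mathcal V_{n,k,j})\subset\operatorname{St}(y,\mathcal V_{n,k})\subset H\subset U
\]
for some $U\in\mathcal U$, and so $y\in K_{n,k,j,U}$.

Thus every directed open cover of $X$ has a $\sigma$-closure-preserving closed refinement, and $X$ is submetacompact by Theorem~\ref{thm:junnila}. If $X$ is orthocompact, it is closed-suborthocompact, which gives the last assertion of Theorem~B.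
\end{proof}

\begin{remark}
The closedness of the sets $C_n$ and $C_{n,k,j}$ was used twice: to complete $\{V'_{n,k}(x):x\in C_n\}$ to an open cover by a set that misses $C_n$, and to make the sets $K_{n,k,j,U}$ closed. By Theorem~B the space of Theorem~A is not closed-suborthocompact. Correspondingly, in the proof of Proposition~\ref{prop:criterion} the set of points $y$ with $y\in\operatorname{Int}\bigcap(\mathcal G_s)_y$ contains all isolated points for every $s$, but the argument does not make it closed.
\end{remark}

\begin{thebibliography}{9}

\bibitem{ProblemE}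
\emph{Covering Properties Characterized By Orthocompactness And Subnormality Of Products},
\url{https://www.kurims.kyoto-u.ac.jp/~kyodo/kokyuroku/contents/pdf/0901-3.pdf}.

\bibitem{Junnila}
H. J. K. Junnila, \emph{On submetacompactness}, Topology Proc. \textbf{3} (1978), 375--405.

\end{thebibliography}

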